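\title{The R\'enyi entropy of the sum of two independent binary vectors}

\begin{abstract}
Let $A$ and $B$ be independent random vectors in $\{0,1\}^n$, each with arbitrary dependence among its own coordinates, and let $A+B\in\{0,1,2\}^n$ be their sum over the integers. We prove that for $0<\alpha<1$ the R\'enyi entropy $H_\alpha(A+B)$ is at most $nH_\alpha(\frac14,\frac12,\frac14)$, with equality only when both vectors are uniform; this confirms a conjecture on the binary adder channel. The same identity for the maximum holds at $\alpha=0$ and $\alpha=1$, and it fails for every $\alpha\in(1,\infty]$ and every $n\ge2$. The proof writes a tilted reference measure as a mixture by revealing a random set of coordinates, applies the Cauchy--Schwarz inequality on the revealed coordinates, and balances gain against loss with relative entropy.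
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge1$ and let $A=(A_1,\dots,A_n)$ and $B=(B_1,\dots,B_n)$ be random vectors in $\{0,1\}^n$. We assume that $A$ is independent of $B$ and nothing else: the coordinates of $A$ may depend on one another in any way, and so may those of $B$. The sum $Y=A+B$ is taken coordinatewise over the integers, so that $Y\in\{0,1,2\}^n$; it is the output of $n$ uses of the binary adder channel. We ask how spread out the law $P_Y$ of $Y$ can be.

Spread is measured by R\'enyi entropy. For a probability law $P$ on a finite set and $\alpha\in(0,1)\cup(1,\infty)$,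
\[
H_\alpha(P)=\frac1{1-\alpha}\ln\sum_y P(y)^\alpha ,
\]
and the limiting cases are $H_0(P)=\ln\#\{y:P(y)>0\}$, the Shannon entropy $H_1(P)=H(P)=-\sum_yP(y)\ln P(y)$, and $H_\infty(P)=-\ln\max_yP(y)$. Logarithms are natural, and $H_\alpha(Y)$ means $H_\alpha(P_Y)$. Every $H_\alpha$ is additive on product laws. Put
\[
\beta=(\tfrac14,\tfrac12,\tfrac14)\ \text{ on }\{0,1,2\},\qquad P_0=\beta^{\otimes n}.
\]
If $A$ and $B$ are uniform, then $P_Y=P_0$ and $H_\alpha(Y)=nH_\alpha(\beta)$. The question is whether this is the best possible, that is, whether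
\begin{equation}\label{eq:conj}
\max_{A,B\ \text{independent}}H_\alpha(A+B)=nH_\alpha(\beta).
\end{equation}
The identity \eqref{eq:conj} is conjectured for all $0<\alpha<1$ and all $n\ge1$ in \cite{lectures}, where it carries the attribution [Ajjanagadde--P.'15].

For $0<\alpha<1$ the power sum $\sum_yP_Y(y)^\alpha$ is the exponential moment $\mathbb E\,e^{(1-\alpha)L}$ of $L=-\ln P_Y(Y)$, while the Shannon entropy is only the mean of $L$. An upper bound on $H_\alpha$ therefore controls a tail. By Markov's inequality $\Pr[L\ge s]\le e^{-(1-\alpha)(s-H_\alpha(Y))}$, and fewer than $e^s$ points have $P_Y(y)>e^{-s}$. Since $H_\alpha(\beta)\to H(\beta)=\frac32\ln2$ as $\alpha\to1$, the identity \eqref{eq:conj} implies that for each $\varepsilon>0$ the sum $Y$ lies in a set of $e^{n(\frac32\ln2+\varepsilon)}$ points outside an event of exponentially small probability.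

The two ends of the interval support \eqref{eq:conj}. At $\alpha=0$ both sides equal $n\ln3$. At $\alpha=1$ the subadditivity $H(Y)\le\sum_iH(Y_i)$ reduces the question to one letter, where it is a short computation (Section~\ref{sec:range}). Between the ends this reduction is not available, because $H_\alpha$ is not subadditive, even for laws whose marginals are $\beta$.

\begin{example}\label{ex:two}
Let $\psi(0)=\psi(2)=1$, $\psi(1)=-1$, and for $|c|\le1$ put
\[
P_c(y_1,y_2)=\beta(y_1)\beta(y_2)\bigl(1+c\,\psi(y_1)\psi(y_2)\bigr).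
\]
Since $\sum_y\beta(y)\psi(y)=0$, this is a probability law with both marginals equal to $\beta$. For $0<\alpha<\infty$ the power sum $F(c)=\sum_yP_c(y)^\alpha$ satisfies
\[
F'(0)=\alpha\Bigl(\sum_y\beta(y)^\alpha\psi(y)\Bigr)^2=\alpha\,(2\cdot4^{-\alpha}-2^{-\alpha})^2=\alpha\,16^{-\alpha}(2-2^\alpha)^2,
\]
which is positive for $\alpha\neq1$. Hence $H_\alpha(P_c)>2H_\alpha(\beta)$ for small $c>0$ if $\alpha<1$, and for small $c<0$ if $\alpha>1$.
\end{example}

So everything depends on which laws on $\{0,1,2\}^n$ arise from independent $A$ and $B$. Independence gives a family of constraints. For $S\subseteq[n]=\{1,\dots,n\}$ let $A_S=(A_i)_{i\in S}$, and likewise for other vectors. For $z\in\{0,1\}^S$ the event $Y_S=2z$ occurs exactly when $A_S=B_S=z$, because a letter $0$ or $2$ determines both summands. By independence and the Cauchy--Schwarz inequality,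
\begin{equation}\label{eq:sqrt}
\sum_{z\in\{0,1\}^S}\sqrt{\Pr[Y_S=2z]}=\sum_{z}\sqrt{\Pr[A_S=z]\,\Pr[B_S=z]}\le1\qquad\text{for every }S\subseteq[n].
\end{equation}
For $P_c$ and $S=\{1,2\}$ the left side is $4\sqrt{(1+c)/16}=\sqrt{1+c}$. Thus the direction $c>0$, the dangerous one for $\alpha<1$, is forbidden. The direction $c<0$, the dangerous one for $\alpha>1$, is not forbidden by \eqref{eq:sqrt}, and we shall see that independent inputs realize it. This suggests that \eqref{eq:conj} is true below $\alpha=1$ and false above, and that is the answer.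

\begin{theorem}\label{thm:main}
Let $0<\alpha<1$ and $n\ge1$. If $A$ and $B$ are independent, then $H_\alpha(A+B)\le nH_\alpha(\beta)$, with equality if and only if $A$ and $B$ are both uniform on $\{0,1\}^n$.
\end{theorem}

\begin{theorem}\label{thm:range}
The identity \eqref{eq:conj} holds for all $n$ if $\alpha\in[0,1]$; at $\alpha=1$ the maximizer is again unique. For every $\alpha\in(1,\infty]$ and every $n\ge2$ it is false.
\end{theorem}

The proof of Theorem~\ref{thm:main} has room to spare, and the room is best seen by giving the letter $1$ a weight $\theta$. Let $N(y)=\#\{i:y_i=1\}$. Theorem~\ref{thm:main} is the case $\theta=1$ of the next result.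

\begin{theorem}\label{thm:weighted}
Let $0<\alpha<1$, $\theta>0$ and
\begin{equation}\label{eq:theta}
\max\{0,\,2-\tfrac1\alpha\}\,2^{1-\alpha}\ \le\ \theta\ \le\ 2^{1-\alpha}.
\end{equation}
If $A$ and $B$ are independent, then
\begin{equation}\label{eq:weighted}
\sum_y\theta^{N(y)}P_Y(y)^\alpha\le\bigl(2\cdot4^{-\alpha}+\theta\,2^{-\alpha}\bigr)^n .
\end{equation}
Equality holds when both vectors are uniform. If $\theta>(2-\frac1\alpha)2^{1-\alpha}$, equality holds only then. The upper bound on $\theta$ in \eqref{eq:theta} is sharp, already for $n=1$. For $\alpha>\frac12$ the condition $\theta\ge(2\alpha-1)2^{1-\alpha}$ is necessary for \eqref{eq:weighted}, also already for $n=1$.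
\end{theorem}

For $\frac12<\alpha<1$ the window $(2\alpha-1)2^{1-\alpha}\le\theta<(2-\frac1\alpha)2^{1-\alpha}$ is not settled here. It does not contain $\theta=1$.

Finally, Theorem~\ref{thm:main} bounds the Shannon entropy of the sum of \emph{dependent} vectors in terms of their mutual information $I(A;B)$.

\begin{corollary}\label{cor:dep}
For $0<\alpha<1$ and arbitrary jointly distributed $A,B\in\{0,1\}^n$,
\[
(1-\alpha)H(A+B)-\alpha I(A;B)\le n(1-\alpha)H_\alpha(\beta).
\]
\end{corollary}

Section~\ref{sec:tools} recalls the facts on relative entropy that we use. Section~\ref{sec:one} normalizes \eqref{eq:weighted} and studies one letter; the necessary conditions on $\theta$ and the idea of the proof both appear there. Section~\ref{sec:proof} proves \eqref{eq:weighted} and Theorem~\ref{thm:main}, Section~\ref{sec:range} proves Theorem~\ref{thm:range}, and Section~\ref{sec:dep} proves Corollary~\ref{cor:dep}.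

\section{Relative entropy}\label{sec:tools}

All sets are finite. We write $\mu\ll\nu$ if $\nu(x)=0$ implies $\mu(x)=0$, and in that case
\[
D(\mu\|\nu)=\sum_{x:\,\mu(x)>0}\mu(x)\ln\frac{\mu(x)}{\nu(x)} .
\]
If $\mu$ is the law of a pair $(U,V)$, then $\mu_U$ is the law of $U$ and $\mu_{V|U=u}$ the conditional law of $V$. The mutual information is $I(U;V)=D(\mu\|\mu_U\times\mu_V)$. Three facts are used.

\begin{enumerate}
\item[(D1)] \emph{Change of measure} (the Donsker--Varadhan inequality). If $\mu\ll\nu$, $f\ge0$, and $f>0$ on the support of $\mu$, then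
\[
\mathbb E_\mu[\ln f]\le\ln\mathbb E_\nu[f]+D(\mu\|\nu).
\]
Indeed, by Jensen's inequality $\mathbb E_\mu[\ln f]-D(\mu\|\nu)=\mathbb E_\mu[\ln(f\nu/\mu)]\le\ln\sum_{\mu(x)>0}f(x)\nu(x)\le\ln\mathbb E_\nu[f]$. The case $f\equiv1$ gives $D(\mu\|\nu)\ge0$, and by strict concavity of the logarithm $D(\mu\|\nu)=0$ only if $\mu=\nu$.
\item[(D2)] \emph{Chain rule.} If $\mu\ll\nu$ are laws of a pair $(U,V)$, then
\[
D(\mu\|\nu)=D(\mu_U\|\nu_U)+\sum_u\mu_U(u)\,D(\mu_{V|U=u}\|\nu_{V|U=u}),
\]
as one sees by factoring $\mu(u,v)/\nu(u,v)$ inside the logarithm. If $V$ is generated from $U$ by the same kernel under $\mu$ and $\nu$, the sum vanishes and $D(\mu\|\nu)=D(\mu_U\|\nu_U)$. The chain rule in the other order then gives \emph{data processing}: $D(\mu_V\|\nu_V)\le D(\mu_U\|\nu_U)$.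
\item[(D3)] \emph{Convexity.} For fixed $\nu$ the map $\mu\mapsto D(\mu\|\nu)$ is convex, because $s\mapsto s\ln(s/\nu(x))$ is convex for each $x$.
\end{enumerate}

\section{Normalization, and the case of one letter}\label{sec:one}

Fix $0<\alpha<1$ and $\theta>0$, and put $t=2^{1-\alpha}$ and $Z=2\cdot4^{-\alpha}+\theta\,2^{-\alpha}$. We compare $P_Y$ with the conjectured optimum through the density $r=P_Y/P_0$, so that the left side of \eqref{eq:weighted} is $\sum_y\theta^{N(y)}P_0(y)^\alpha r(y)^\alpha$. The weight $\theta^{N(y)}P_0(y)^\alpha$ is a product over coordinates, with one-letter values $4^{-\alpha},\theta2^{-\alpha},4^{-\alpha}$ of sum $Z$. Hence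
\[
\pi(y)=\theta^{N(y)}P_0(y)^\alpha/Z^n
\]
is a product probability measure of full support. Its one-letter law on $(0,1,2)$ is $(\frac p2,q,\frac p2)$, where, after multiplying numerators and denominators by $2^\alpha$,
\[
p=\frac{2\cdot4^{-\alpha}}{Z}=\frac t{t+\theta},\qquad q=\frac{\theta\,2^{-\alpha}}{Z}=\frac\theta{t+\theta},\qquad p+q=1,\qquad \frac qp=\frac\theta t .
\]
With
\[
M=\mathbb E_\pi[r^\alpha]>0
\]
the left side of \eqref{eq:weighted} equals $Z^nM$. So \eqref{eq:weighted} says that $M\le1$. If both vectors are uniform, then $r\equiv1$ and $M=1$.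

What we know about $r$ for free is $\mathbb E_{P_0}[r]=1$. If $\theta=t$, then $p=q=\frac12$ and $\pi=P_0$, and Jensen's inequality gives $M\le(\mathbb E_{P_0}[r])^\alpha=1$ with no use of independence. If $\theta<t$, as for $\theta=1$, then $p>q$: the measure $\pi$ favors the letters $0$ and $2$, and the mismatch between $\pi$ and $P_0$ is the whole difficulty.

For the rest of this section let $n=1$, $\Pr[A=1]=\frac12+x$ and $\Pr[B=1]=\frac12+x'$. Then $\Pr[Y=1]=\frac12-2xx'$, and
\begin{equation}\label{eq:rone}
r(0)=(1-2x)(1-2x'),\qquad r(1)=1-4xx',\qquad r(2)=(1+2x)(1+2x').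
\end{equation}
Opposite biases and equal biases bound $\theta$ from the two sides.

\begin{proposition}\label{prop:sharp}
Let $n=1$. If $\theta>2^{1-\alpha}$, or if $\theta<(2\alpha-1)2^{1-\alpha}$, then $M>1$ for some independent $A$ and $B$.
\end{proposition}

\begin{proof}
For $x'=-x$ and $c=x^2$, \eqref{eq:rone} gives $M=p(1-4c)^\alpha+q(1+4c)^\alpha$. This equals $1$ at $c=0$, and its derivative there is $4\alpha(q-p)$, which is positive if $\theta>t$.

For $x'=x$ we use $\frac12[(1-2x)^{2\alpha}+(1+2x)^{2\alpha}]=1+4\alpha(2\alpha-1)x^2+O(x^4)$ and $(1-4x^2)^\alpha=1-4\alpha x^2+O(x^4)$. They give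
\[
M=\tfrac p2\bigl[(1-2x)^{2\alpha}+(1+2x)^{2\alpha}\bigr]+q(1-4x^2)^\alpha=1+4\alpha\bigl[(2\alpha-1)p-q\bigr]x^2+O(x^4),
\]
and the bracket is positive if $\theta/t=q/p<2\alpha-1$.
\end{proof}

This proves the last two assertions of Theorem~\ref{thm:weighted}. Now let $\theta<t$ and try to prove $M\le1$. Remove from the letters $0$ and $2$ just enough mass to leave a multiple of $\beta$:
\begin{equation}\label{eq:mix}
\bigl(\tfrac p2,\,q,\,\tfrac p2\bigr)=2q\,\bigl(\tfrac14,\tfrac12,\tfrac14\bigr)+(p-q)\bigl(\tfrac12,0,\tfrac12\bigr),\qquad 2q+(p-q)=1 .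
\end{equation}
We call the first component \emph{hidden} and the second \emph{revealed}. On the hidden component $r$ has mean $1$. On the revealed component the letter determines $A$ and $B$, and \eqref{eq:sqrt} applies.

Jensen's inequality applied to the whole mixture is useless, since $\mathbb E_\pi[r]=2q+(p-q)(1+4xx')$ exceeds $1$ when $xx'>0$. We apply it to the hidden component only:
\begin{equation}\label{eq:condjensen}
M=2q\,\mathbb E_\beta[r^\alpha]+(p-q)\,\frac{r(0)^\alpha+r(2)^\alpha}2\le2q+(p-q)\,\frac{r(0)^\alpha+r(2)^\alpha}2 .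
\end{equation}
As $r(0)=4\Pr[Y=0]$ and $r(2)=4\Pr[Y=2]$, the constraint \eqref{eq:sqrt} reads $\frac12(\sqrt{r(0)}+\sqrt{r(2)})\le1$. If $\alpha\le\frac12$, then $s\mapsto s^{2\alpha}$ is concave and increasing, so $\frac12(r(0)^\alpha+r(2)^\alpha)\le1$ and $M\le1$. This is a complete proof for $n=1$ and $\alpha\le\frac12$.

For $\alpha>\frac12$ the right side of \eqref{eq:condjensen} can exceed $1$. Take $x'=x$. By the expansions above, the revealed component contributes $(p-q)\bigl(1+4\alpha(2\alpha-1)x^2\bigr)$ up to $O(x^4)$, a gain over its value for uniform inputs. The hidden component contributes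
\[
2q\Bigl[\tfrac12\bigl(1+4\alpha(2\alpha-1)x^2\bigr)+\tfrac12\bigl(1-4\alpha x^2\bigr)\Bigr]=2q\bigl(1-4\alpha(1-\alpha)x^2\bigr),
\]
a loss of the same order, which \eqref{eq:condjensen} threw away. Gain and loss have one cause, the deviation of $r(0)$ and $r(2)$ from $1$. Only the fraction $(p-q)/p$ of the mass of these letters is revealed; the rest is hidden, and there the same deviation makes Jensen's inequality strict. A proof for $\alpha>\frac12$ must keep the loss and compare it with the gain, for all $n$ at once. Relative entropy is suited to this: (D1) is Jensen's inequality with an error term, and by the chain rule the error terms of the two components add up exactly.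

\section{Proof of the weighted inequality}\label{sec:proof}

Assume \eqref{eq:theta}, and keep the notation of Section~\ref{sec:one} with $n$ arbitrary. Put
\[
\kappa=1-\frac\theta t,\qquad\delta=1-\alpha-\alpha\kappa .
\]
Thus $\kappa=(p-q)/p$ is the revealed fraction, and $p(1-\kappa)=q$. The upper bound in \eqref{eq:theta} and $\theta>0$ say that $0\le\kappa<1$. Moreover $\delta\ge0$ is equivalent to $\kappa\le\frac1\alpha-1$, that is, to $\theta/t\ge2-\frac1\alpha$. So the lower bound in \eqref{eq:theta} gives $\delta\ge0$, and $\delta>0$ exactly when $\theta>(2-\frac1\alpha)2^{1-\alpha}$.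

\subsection{Revealing a random set of coordinates}

We realize the mixture \eqref{eq:mix} in every coordinate by a random experiment that makes sense for any law on $\{0,1,2\}^n$, so that it can later be run under two different laws. Let $X$ be a random point of $\{0,1,2\}^n$; it will have law $\pi$ or another law $R$, and it is not to be confused with $Y=A+B$, which enters only through the function $r$. Let $K\subseteq[n]$ contain each $i$ independently with probability $\kappa$, independently of $X$. Put
\[
S=\{i\in K:X_i\ne1\},\qquad z=(X_i/2)_{i\in S}\in\{0,1\}^S,\qquad W=(S,z).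
\]
The law of $W$ and the conditional law of $X$ given $W$ are $\pi_W$, $\pi_{X|W}$ when $X\sim\pi$, and $R_W$, $R_{X|W}$ when $X\sim R$. Define
\[
g(S,z)=4^{|S|}\Pr[Y_S=2z],
\]
so that $g=1$ when $S$ is empty.

\begin{lemma}\label{lem:reveal}
Let $X\sim\pi$. Then $\mathbb E_\pi[r(X)\mid W=w]=g(w)$ whenever $\pi_W(w)>0$, and $\mathbb E_{\pi_W}[\sqrt g]\le1$.
\end{lemma}

\begin{proof}
Encode $W$ as $(W_1,\dots,W_n)$, with $W_i=X_i/2$ if $i\in S$ and $W_i=*$ otherwise. Since $\pi$ is a product and $K$ has independent coordinates, the pairs $(X_i,W_i)$ are independent and identically distributed. Using $p(1-\kappa)=q$, the joint masses are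
\[
\begin{array}{c|ccc}
 & X_i=0 & X_i=1 & X_i=2\\ \hline
W_i=* & q/2 & q & q/2\\
W_i=0 & p\kappa/2 & 0 & 0\\
W_i=1 & 0 & 0 & p\kappa/2
\end{array}
\]
The first row is $2q\beta$ with $q>0$. Hence, given $W=(S,z)$, we have $X_S=2z$ and the coordinates outside $S$ are independent with law $\beta$. The last two rows have equal mass, so $z$ is uniform on $\{0,1\}^S$ given $S$.

If $y_S=2z$, then $P_0(y)=4^{-|S|}\prod_{i\notin S}\beta(y_i)$. Therefore
\[
\mathbb E_\pi[r(X)\mid W=(S,z)]=\sum_{y:\,y_S=2z}\ \prod_{i\notin S}\beta(y_i)\cdot\frac{P_Y(y)}{P_0(y)}=4^{|S|}\sum_{y:\,y_S=2z}P_Y(y)=g(S,z).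
\]
Given $S$, the mean of $\sqrt{g(W)}$ is $\sum_z2^{-|S|}\cdot2^{|S|}\sqrt{\Pr[Y_S=2z]}$, which is at most $1$ by \eqref{eq:sqrt}. Average over $S$.
\end{proof}

For $\alpha\le\frac12$ the inequality follows at once, as for one letter: Jensen's inequality given $W$, and then for $s\mapsto s^{2\alpha}$, yields $M\le\mathbb E_{\pi_W}[g^\alpha]\le(\mathbb E_{\pi_W}[\sqrt g])^{2\alpha}\le1$. The argument below covers all $\alpha$ and gives the equality case.

\subsection{The two Jensen steps with their errors}

To use (D1) we need the mean of $\ln r$ in place of the mean of $r^\alpha$. Tilting $\pi$ achieves this without loss. Let $R=\pi r^\alpha/M$, a probability law supported on $\{r>0\}$. On its support $\ln(R/\pi)=\alpha\ln r-\ln M$, and taking the mean under $R$ gives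
\begin{equation}\label{eq:tilt}
\ln M=\alpha\,\mathbb E_R[\ln r]-D(R\|\pi).
\end{equation}

\begin{lemma}\label{lem:estimate}
For every law $R$ on $\{0,1,2\}^n$ supported on $\{r>0\}$,
\[
\mathbb E_R[\ln r]\le D(R\|\pi)+D(R_W\|\pi_W).
\]
\end{lemma}

\begin{proof}
Let $k(w|x)$ be the probability that $W=w$ given $X=x$. It depends only on the law of $K$, so the joint laws of $(X,W)$ are $R(x)k(w|x)$ and $\pi(x)k(w|x)$, and the first is absolutely continuous with respect to the second because $\pi$ has full support. By (D2) the relative entropy of the joint laws is $D(R\|\pi)$, and the chain rule in the order $(W,X)$ gives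
\begin{equation}\label{eq:chain}
D(R\|\pi)=D(R_W\|\pi_W)+E,\qquad E=\sum_wR_W(w)\,D(R_{X|W=w}\|\pi_{X|W=w}).
\end{equation}
Let $R_W(w)>0$. Then $\pi_W(w)>0$ and $R_{X|W=w}\ll\pi_{X|W=w}$, and $r>0$ on the support of $R_{X|W=w}$. In particular $g(w)=\mathbb E_\pi[r(X)\mid W=w]>0$. Applying (D1) with $f=r$ to the two conditional laws and averaging over $w\sim R_W$, we get
\[
\mathbb E_R[\ln r]\le\mathbb E_{R_W}[\ln g]+E .
\]
Applying (D1) with $f=\sqrt g$ to $R_W\ll\pi_W$ and using Lemma~\ref{lem:reveal}, we get
\[
\mathbb E_{R_W}[\ln g]=2\,\mathbb E_{R_W}[\ln\sqrt g]\le2D(R_W\|\pi_W).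
\]
Thus $\mathbb E_R[\ln r]\le2D(R_W\|\pi_W)+E$, and \eqref{eq:chain} finishes the proof.
\end{proof}

The factor $2$ is the price of controlling $\sqrt g$ and not $g$. One copy of $D(R_W\|\pi_W)$ merges with $E$ into $D(R\|\pi)$; the other remains. Inserting the lemma in \eqref{eq:tilt} gives
\begin{equation}\label{eq:balance}
\ln M\le-(1-\alpha)D(R\|\pi)+\alpha D(R_W\|\pi_W),
\end{equation}
which is the comparison of loss and gain that Section~\ref{sec:one} called for. Data processing alone gives $D(R_W\|\pi_W)\le D(R\|\pi)$, enough only for $\alpha\le\frac12$. We need to know that $W$, which sees each coordinate with probability at most $\kappa$, retains at most the fraction $\kappa$ of the relative entropy.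

\subsection{Contraction under random restriction}

\begin{lemma}\label{lem:contract}
For every law $R$ on $\{0,1,2\}^n$ we have $D(R_W\|\pi_W)\le\kappa D(R\|\pi)$.
\end{lemma}

\begin{proof}
The variable $W$ is a function of $(K,X_K)$. The set $K$ has the same law under $R$ and $\pi$ and is independent of $X$, so data processing and the chain rule in the order $(K,X_K)$ give
\[
D(R_W\|\pi_W)\le\sum_{J\subseteq[n]}\Pr[K=J]\;D(R_{X_J}\|\pi_{X_J}).
\]
Let $\pi_1=(\frac p2,q,\frac p2)$. For $i\in[n]$ and $L\subseteq[n]\setminus\{i\}$ put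
\[
d(i\,|\,L)=\sum_{x_L}R_{X_L}(x_L)\,D(R_{X_i|X_L=x_L}\|\pi_1).
\]
This quantity is nondecreasing in $L$. Indeed, let $L\subseteq L'$. The law $R_{X_i|X_L=x_L}$ is the average of the laws $R_{X_i|X_{L'}=x_{L'}}$ over the conditional law of $X_{L'}$ given $X_L=x_L$. By (D3) its relative entropy to the fixed law $\pi_1$ is at most the average of theirs, and averaging over $x_L$ gives $d(i\,|\,L)\le d(i\,|\,L')$.

Since $\pi$ is a product, the conditional law of $X_i$ under $\pi$ given any other coordinates is $\pi_1$. The chain rule, applied to the coordinates of $J$ in increasing order, therefore gives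
\[
D(R_{X_J}\|\pi_{X_J})=\sum_{i\in J}d\bigl(i\,|\,J\cap[i-1]\bigr)\le\sum_{i\in J}d\bigl(i\,|\,[i-1]\bigr),
\]
and for $J=[n]$ it gives $D(R\|\pi)=\sum_id(i\,|\,[i-1])$. Each $i$ lies in $K$ with probability $\kappa$, so the average of the right side over $J=K$ is $\kappa D(R\|\pi)$.
\end{proof}

\subsection{The equality case and the end of the proof}

The last ingredient shows that the law $P_0$ determines the inputs. It suffices to look at points $y$ with at most one letter $1$, which have at most two representations as a sum.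

\begin{lemma}\label{lem:uniform}
If $A$ and $B$ are independent and $P_Y=P_0$, then $A$ and $B$ are uniform.
\end{lemma}

\begin{proof}
Let $P_A,P_B$ be the laws of $A,B$, and note that $P_0(y)=2^{N(y)}4^{-n}$. The point $y=2a$ has the single representation $a+a$, so $P_A(a)P_B(a)=4^{-n}$ for all $a$; in particular $P_A>0$ and $P_B=4^{-n}/P_A$. If $a,a'$ differ in exactly one coordinate, then $y=a+a'$ has $N(y)=1$ and the two representations $a+a'$ and $a'+a$, so $P_A(a)P_B(a')+P_A(a')P_B(a)=2\cdot4^{-n}$. With $s=P_A(a)/P_A(a')$ this reads $s+1/s=2$, and so $s=1$. Any two points of the cube are joined by a path of such steps. Hence $P_A$ is constant, and so is $P_B$.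
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
By \eqref{eq:balance} and Lemma~\ref{lem:contract},
\begin{equation}\label{eq:final}
\ln M\le-(1-\alpha-\alpha\kappa)D(R\|\pi)=-\delta\,D(R\|\pi)\le0 ,
\end{equation}
which is \eqref{eq:weighted}. Equality for uniform vectors was noted in Section~\ref{sec:one}. Suppose that $\delta>0$ and $M=1$. Then \eqref{eq:final} forces $D(R\|\pi)=0$, so $\pi r^\alpha=R=\pi$. As $\pi$ has full support, $r\equiv1$, that is $P_Y=P_0$, and Lemma~\ref{lem:uniform} applies. The two necessary conditions on $\theta$ are Proposition~\ref{prop:sharp}.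
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\theta=1$. The upper bound in \eqref{eq:theta} holds since $1\le2^{1-\alpha}$. From $1-e^{-s}\le s$ we get $\kappa=1-2^{-(1-\alpha)}\le(1-\alpha)\ln2<1-\alpha$. Hence $\alpha\kappa<1-\alpha$, so $\delta>0$, which means $1>(2-\frac1\alpha)2^{1-\alpha}$. Theorem~\ref{thm:weighted} gives $\sum_yP_Y(y)^\alpha\le(2\cdot4^{-\alpha}+2^{-\alpha})^n=\bigl(\sum_y\beta(y)^\alpha\bigr)^n$, with equality if and only if both vectors are uniform. Apply the increasing function $\frac1{1-\alpha}\ln$.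
\end{proof}

\begin{remark}[Stability]
For $\theta=1$ we have $\ln M=(1-\alpha)[H_\alpha(Y)-nH_\alpha(\beta)]$, and $R$ and $\pi$ are proportional to $P_Y^\alpha$ and $P_0^\alpha$. So \eqref{eq:final} states that
\[
(1-\alpha)\bigl[nH_\alpha(\beta)-H_\alpha(Y)\bigr]\ge\delta\,D(R\|\pi),\qquad\delta=1-\alpha-\alpha(1-2^{\alpha-1})>0 .
\]
\end{remark}

\begin{remark}[Where the hypotheses enter]
In the proof of the inequality, independence of $A$ and $B$ is used only through \eqref{eq:sqrt}, in Lemma~\ref{lem:reveal}. Without it $A+B$ can have any law on $\{0,1,2\}^n$, and the uniform law gives $n\ln3>nH_\alpha(\beta)$. The bound $\theta\le2^{1-\alpha}$ makes $\kappa$ a probability. The lower bound on $\theta$ and the hypothesis $\alpha<1$ enter in \eqref{eq:final}, where the loss coefficient $1-\alpha$ must dominate $\alpha\kappa$; this is possible at $\theta=1$ because $\kappa$ shrinks like $(1-\alpha)\ln2$ as $\alpha\to1$. The averaging bound in the proof of Lemma~\ref{lem:contract} needs the reference measure to be a product: if $n=2$ and $X_1=X_2$ under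 both laws, then every nonempty $J$ retains all of the relative entropy, and the average over $K$ is the fraction $1-(1-\kappa)^2$, which exceeds $\kappa$ for $0<\kappa<1$.
\end{remark}

\section{The range of $\alpha$}\label{sec:range}

We prove Theorem~\ref{thm:range}. For $0<\alpha<1$ it is Theorem~\ref{thm:main}. For $\alpha=0$ we have $H_0(Y)\le n\ln3=nH_0(\beta)$, because the alphabet has $3^n$ points, and uniform inputs attain this.

\subsection{The case $\alpha=1$}

Letting $\alpha\to1$ in Theorem~\ref{thm:main} gives the inequality but loses the equality case, so we argue directly. Recall that $H(Y)\le\sum_iH(Y_i)$, with equality only if the $Y_i$ are independent: the difference is the relative entropy of $P_Y$ to the product of its marginals. Each $Y_i=A_i+B_i$ is a sum of two independent bits, so we first take $n=1$, with biases $x,x'$ as in Section~\ref{sec:one} and $c=xx'$.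

We have $\Pr[Y\ne1]=\frac12+2c$, and $-\ln\beta(y)$ equals $\ln2$ for $y=1$ and $2\ln2$ otherwise. Therefore
\[
H(Y)=\mathbb E[-\ln\beta(Y)]-D(P_Y\|\beta)=\tfrac32\ln2+2c\ln2-D(P_Y\|\beta).
\]
The term $2c\ln2$ is positive when the biases have the same sign. In that case the mean of $Y$ moves, $\mathbb E[Y-1]=x+x'$, and this forces $D(P_Y\|\beta)$ to be large. Apply (D1) with $f(y)=e^{\lambda(y-1)}$. Here $\mathbb E_\beta[f]=\frac14(e^{-\lambda}+2+e^\lambda)=\cosh^2(\lambda/2)$, and $\cosh s\le e^{s^2/2}$ by comparing power series, since $(2j)!\ge2^jj!$. Hence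
\[
D(P_Y\|\beta)\ge\lambda(x+x')-2\ln\cosh(\lambda/2)\ge\lambda(x+x')-\lambda^2/4 ,
\]
and $\lambda=2(x+x')$ gives $D(P_Y\|\beta)\ge(x+x')^2$. So
\[
H(Y)\le\tfrac32\ln2+2c\ln2-(x+x')^2 .
\]
If $c>0$, then $(x+x')^2\ge4c>2c\ln2$, and $H(Y)<\frac32\ln2$. If $c\le0$, then $H(Y)\le\frac32\ln2$, and equality requires $c=0$ and $x+x'=0$, that is $x=x'=0$ and $P_Y=\beta$.

For general $n$ we obtain $H(Y)\le\frac32n\ln2=nH(\beta)$, attained by uniform inputs. Equality forces the $Y_i$ to be independent with law $\beta$, so $P_Y=P_0$, and both vectors are uniform by Lemma~\ref{lem:uniform}.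

\subsection{The case $\alpha>1$, $n\ge2$}

We realize the law $P_{-c}$ of Example~\ref{ex:two} by giving $A$ and $B$ opposite parity biases. Let $n=2$, $\chi(a)=(-1)^{a_1+a_2}$, $0<x<1$ and $c=x^2$. Let $A$ have law $\frac14(1+x\chi)$ and $B$ law $\frac14(1-x\chi)$, independently. A pair $(a,b)$ has probability $\frac1{16}(1+x\chi(a))(1-x\chi(b))$, which is $\frac{1-c}{16}$ if $\chi(a)=\chi(b)$ and $\frac1{16}(1+x\chi(a))^2$ otherwise. There are three kinds of points $y$.
\begin{itemize}
\item Each of the four $y\in\{0,2\}^2$ comes from one pair, with $a=b$, and has probability $\frac{1-c}{16}$.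
\item Each of the four $y$ with exactly one letter $1$ comes from two pairs $(a,b)$ and $(b,a)$, where $a,b$ differ in one coordinate and $\chi(b)=-\chi(a)$. Its probability is $\frac1{16}[(1+x)^2+(1-x)^2]=\frac{1+c}8$.
\item The point $y=(1,1)$ comes from four pairs, with $b$ the complement of $a$ and $\chi(b)=\chi(a)$. Its probability is $\frac{1-c}4$.
\end{itemize}
On these three kinds $\beta(y_1)\beta(y_2)$ equals $\frac1{16},\frac18,\frac14$ and $\psi(y_1)\psi(y_2)$ equals $1,-1,1$, so $P_Y=P_{-c}$. For $1<\alpha<\infty$, Example~\ref{ex:two} gives $H_\alpha(Y)>2H_\alpha(\beta)$ when $c>0$ is small. For $\alpha=\infty$ and $0<c\le\frac13$ we have $\max_yP_Y(y)=\frac{1-c}4<\frac14$, so $H_\infty(Y)>\ln4=2H_\infty(\beta)$. For $n>2$, append $n-2$ independent uniform bits to $A$ and to $B$. Then $P_Y=P_{-c}\otimes\beta^{\otimes(n-2)}$, and additivity gives $H_\alpha(Y)>nH_\alpha(\beta)$. This completes the proof of Theorem~\ref{thm:range}. \qed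

\section{Dependent inputs}\label{sec:dep}

The idea is to compare the sum of the dependent vectors with the sum of independent vectors having the same marginals, to which Theorem~\ref{thm:main} applies; the comparison costs at most the mutual information.

\begin{proof}[Proof of Corollary~\ref{cor:dep}]
Let $(A,B)$ have law $\mu$ with marginals $\mu_A,\mu_B$. Let $Q$ be the law of the sum under $\mu$ and $Q'$ its law under $\mu_A\times\mu_B$. Since $\mu\ll\mu_A\times\mu_B$, also $Q\ll Q'$. Dropping the points outside the support of $Q$ and applying Jensen's inequality,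
\[
\ln\sum_yQ'(y)^\alpha\ge\ln\mathbb E_Q\bigl[Q'^{\,\alpha}/Q\bigr]\ge H(Q)+\alpha\,\mathbb E_Q[\ln Q']=(1-\alpha)H(Q)-\alpha D(Q\|Q'),
\]
where the last step uses $\mathbb E_Q[\ln Q']=-H(Q)-D(Q\|Q')$. By data processing for the map $(a,b)\mapsto a+b$ we have $D(Q\|Q')\le D(\mu\|\mu_A\times\mu_B)=I(A;B)$. The left side of the display is $(1-\alpha)H_\alpha(Q')$, which is at most $n(1-\alpha)H_\alpha(\beta)$ by Theorem~\ref{thm:main}.
\end{proof}

Divided by $1-\alpha$, the corollary reads $H(A+B)\le nH_\alpha(\beta)+\frac\alpha{1-\alpha}I(A;B)$. As $\alpha\to0$ this tends to the alphabet bound $n\ln3$, and for $I(A;B)=0$ and $\alpha\to1$ it tends to the bound $\frac32n\ln2$ for independent inputs.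

\begin{thebibliography}{9}

\bibitem{lectures}
\emph{Information-Theoretic Perspective On Massive Multiple-Access},
\texttt{http://people.lids.mit.edu/yp/homepage/data/SkolTech18-MAC-lectures.pdf}

\end{thebibliography}
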